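\title{An idempotent of $\beta\mathbb{N}$ whose maximal group is $\mathbb{Z}$}

\begin{abstract}
Every idempotent $p$ of $(\beta\mathbb{N},+)$ is the identity of a largest subgroup $H(p)$, and $H(p)$ always contains the copy $\mathbb{Z}+p$ of the integers. We prove in ZFC that this minimum is attained. More precisely, there are exactly $2^{\mathfrak{c}}$ idempotents $p$ whose only factorizations $p=q+r$ in $\beta\mathbb{Z}$ are the trivial ones, and $H(p)=\mathbb{Z}+p$ for each of them. The idempotents are first built on the finite subsets of $\omega$, by a recursion of length $\mathfrak{c}$ through closed semigroups of ultrafilters in the style of Kunen's construction of weak P-points from an independent linked family, and are then transferred to $\mathbb{N}$ by means of base-$4$ expansions.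
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{N}=\{1,2,3,\dots\}$. The Stone--\v{C}ech compactification $\beta\mathbb{N}$ of the discrete space $\mathbb{N}$ is the space of ultrafilters on $\mathbb{N}$. Addition extends to an associative operation on $\beta\mathbb{N}$ such that $q\mapsto q+p$ is continuous for each $p\in\beta\mathbb{N}$ and $q\mapsto n+q$ is continuous for each $n\in\mathbb{N}$; thus $(\beta\mathbb{N},+)$ is a compact right topological semigroup. The same construction gives $(\beta\mathbb{Z},+)$. We identify $\beta\mathbb{N}$ with the closure of $\mathbb{N}$ in $\beta\mathbb{Z}$, and then $+$ on $\beta\mathbb{N}$ is the restriction of $+$ on $\beta\mathbb{Z}$. We write $\mathbb{N}^*=\beta\mathbb{N}\setminus\mathbb{N}$.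

Let $p\in\beta\mathbb{N}$ be an \emph{idempotent}, that is, $p+p=p$. The set $p+\beta\mathbb{N}+p$ is a monoid with identity $p$, and every subgroup of $\beta\mathbb{N}$ with identity $p$ consists of units of this monoid. So the group of units, denoted $H(p)$, is the largest subgroup of $\beta\mathbb{N}$ with identity $p$; it is called the \emph{maximal group} at $p$. Every subgroup of $\beta\mathbb{N}$ lies in some $H(p)$, and it is natural to ask how large and how small these groups can be. They can be uncountable (Example~\ref{ex:large}). They cannot be trivial, because the integers commute with every element of $\beta\mathbb{Z}$ and translate $p$ inside $\beta\mathbb{N}$.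

\begin{proposition}\label{prop:lower}
For every idempotent $p\in\beta\mathbb{N}$ we have $H(p)\supseteq\mathbb{Z}+p\cong\mathbb{Z}$, and $H(p)\cong\mathbb{Z}$ if and only if $H(p)=\mathbb{Z}+p$.
\end{proposition}

So $\mathbb{Z}+p$ is the least that a maximal group can be, and the question is whether the minimum is attained. One class of examples is the following. For a sequence $\langle x_n\rangle_{n=1}^\infty$ in $\mathbb{N}$ let $\mathrm{FS}(\langle x_n\rangle_{n=1}^\infty)$ be the set of all sums $\sum_{n\in F}x_n$ with $F\subseteq\mathbb{N}$ finite and nonempty. An ultrafilter $p\in\beta\mathbb{N}$ is \emph{strongly summable} if every $A\in p$ contains a set $\mathrm{FS}(\langle x_n\rangle_{n=1}^\infty)$ that is itself a member of $p$. It is known that every strongly summable ultrafilter $p$ is an idempotent with $H(p)=\mathbb{Z}+p$, and that the existence of strongly summable ultrafilters is consistent with ZFC. Hence it is consistent with ZFC that some maximal groups of $\beta\mathbb{N}$ are just copies of $\mathbb{Z}$. The following problem is posed by Hindman and Strauss~\cite{HS}: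
\begin{quote}
\emph{Does ZFC prove that there is an idempotent $p\in\beta\mathbb{N}$ whose maximal group $H(p)$ is isomorphic to $\mathbb{Z}$?}
\end{quote}
The answer is yes.

\begin{theorem}[ZFC]\label{thm:main}
There is an idempotent $p\in\beta\mathbb{N}$ with $H(p)=\mathbb{Z}+p$, which is a copy of $\mathbb{Z}$.
\end{theorem}

An element $q\in H(p)$ with inverse $r$ gives a factorization $p=q+r$. Every idempotent has the factorizations
\[
p=(-a+p)+(a+p)=(-a)+(a+p)=(-a+p)+a\qquad(a\in\mathbb{Z}),
\]
and we obtain Theorem~\ref{thm:main} by constructing idempotents that have no others.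

\begin{theorem}[ZFC]\label{thm:strong}
There are exactly $2^{\mathfrak{c}}$ idempotents $p\in\beta\mathbb{N}$ such that, whenever $q,r\in\beta\mathbb{Z}$ and $q+r=p$, there is $a\in\mathbb{Z}$ with
\[
q\in\{-a,\,-a+p\}\quad\text{and}\quad r\in\{a,\,a+p\}.
\]
For each such $p$ we have $H(p)=\mathbb{Z}+p$. Moreover, for each such $p$ and each $x\in\beta\mathbb{Z}$: $x+p=p$ if and only if $x\in\{0,p\}$, and $p+x=p$ if and only if $x\in\{0,p\}$.
\end{theorem}

One could well have guessed that an extra hypothesis is needed. Idempotents that come from compactness alone can have large groups, so $p$ has to be constructed. A recursive construction of an ultrafilter has $\mathfrak{c}$ steps, one for each subset of $\mathbb{N}$, while the property in Theorem~\ref{thm:strong} concerns $2^{\mathfrak{c}}$ pairs $(q,r)$. The way around this is to give $p$ members that pass from a sum $q+r$ to both summands, and sets of finite sums of suitable sequences behave like this (Example~\ref{ex:blocks} shows the mechanism in its simplest setting). But to give $p$ a base of such sets, one has to find at each step a sequence that is compatible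 with all the sets chosen before. If these are countably many, the sequence can be chosen term by term; if $\mathfrak{c}>\omega_1$, they are soon uncountably many, and this method stops. The point of the proof is that the single set of finite sums can be replaced by a family of $\mathfrak{c}$ sets. Any finitely many of them are easy to meet, and all of them together do the work of the single set.

The paper is organized as follows. Section~\ref{sec:background} recalls what is needed about ultrafilters and proves Proposition~\ref{prop:lower}. Section~\ref{sec:Gamma} moves the problem to a semigroup of ultrafilters on finite sets, where there are no carries. Section~\ref{sec:linked} introduces the linked family and the family of $\mathfrak{c}$ sets just mentioned. The two steps of the recursion are Lemma~\ref{lem:decide} and Lemma~\ref{lem:factor}; the recursion is carried out in Section~\ref{sec:recursion}. Sections~\ref{sec:transfer} and~\ref{sec:proofs} return to the integers.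

\section{Ultrafilters, residues and the group $\mathbb{Z}+p$}\label{sec:background}

Let $D$ be an infinite set with the discrete topology. An \emph{ultrafilter} on $D$ is a family $x$ of nonempty subsets of $D$ that is closed under finite intersections and supersets and contains $A$ or $D\setminus A$ for every $A\subseteq D$. If $x\subseteq y$ are ultrafilters, then $x=y$. Every family of sets with the finite intersection property is contained in an ultrafilter. The space $\beta D$ of ultrafilters, with the clopen sets $\overline{A}=\{x:A\in x\}$ as a base, is compact and Hausdorff. A point of $D$ is identified with the principal ultrafilter of all sets containing it; a nonprincipal ultrafilter contains no finite set. We say that a property holds \emph{for $x$-many $z$} if the set of $z\in D$ with the property belongs to $x$. This quantifier commutes with negation and with finite conjunctions, and what holds for $x$-many $z$ holds for some $z$. A map $f\colon D\to D'$ extends to $\tilde f\colon\beta D\to\beta D'$ by $B\in\tilde f(x)\iff f^{-1}(B)\in x$. If $f$ is injective, then $A\in x\iff f(A)\in\tilde f(x)$,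 so $\tilde f$ is injective, and its image is the set of ultrafilters containing $f(D)$. In this way $\beta\mathbb{N}$ is the set of ultrafilters on $\mathbb{Z}$ that contain $\mathbb{N}$.

The two continuity properties of $+$ say that $q+r$ is the iterated limit $\lim_{n\to q}\lim_{m\to r}(n+m)$. With $-n+A=\{m\in\mathbb{Z}:n+m\in A\}$ this means
\begin{equation}\label{eq:sum}
A\in q+r\iff\{n:-n+A\in r\}\in q,
\end{equation}
or in words: for $q$-many $n$, for $r$-many $m$, $n+m\in A$. For $a\in\mathbb{Z}$, both $A\in a+q$ and $A\in q+a$ mean $-a+A\in q$, so $\mathbb{Z}$ lies in the center of $\beta\mathbb{Z}$. If $p\in\mathbb{N}^*$, then $\{m:m>|a|\}\in p$, so $\mathbb{N}\in a+p$; thus $\mathbb{Z}+p\subseteq\beta\mathbb{N}$. An idempotent $p\in\beta\mathbb{N}$ lies in $\mathbb{N}^*$, since $n+n\ne n$ for $n\in\mathbb{N}$.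

\subsection*{Residues}
Let $k\ge1$. Every $x\in\beta\mathbb{Z}$ contains exactly one residue class modulo $k$. If $q$-many $n$ are congruent to $c$ and $r$-many $m$ are congruent to $d$, then by~\eqref{eq:sum} the sum $q+r$ contains the class of $c+d$. So taking the residue class is a homomorphism $\beta\mathbb{Z}\to\mathbb{Z}/k$. It sends every idempotent to $0$, the only idempotent of the group $\mathbb{Z}/k$.

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Since $\mathbb{Z}$ is central, $(a+p)+(b+p)=(a+b)+p+p=(a+b)+p$ for $a,b\in\mathbb{Z}$. So $\mathbb{Z}+p$ is a subgroup of $\beta\mathbb{N}$ with identity $p$, hence a subgroup of $H(p)$, and $a\mapsto a+p$ is a homomorphism of $\mathbb{Z}$ onto it. The residue of $a+p$ modulo $k$ is that of $a$, for every $k$, and an integer is determined by its residues. So $a\mapsto a+p$ is injective and $\mathbb{Z}+p\cong\mathbb{Z}$.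

Suppose that $H(p)$ is infinite cyclic with generator $g$. The nontrivial subgroup $\mathbb{Z}+p$ has some finite index $k\ge1$ and is generated by the $k$-fold sum $g+\dots+g$. It is also generated by $1+p$, so $1+p$ is this sum or its inverse in $H(p)$. Modulo $k$, the $k$-fold sum and its inverse have residue $0$, while $1+p$ has residue $1$. So $k=1$ and $H(p)=\mathbb{Z}+p$. The converse follows from the first part.
\end{proof}

We shall use the residues modulo powers of $4$ all at once. Let $\mathbb{Z}_2=\varprojlim\mathbb{Z}/4^l$ be the ring of $2$-adic integers. Every $\rho\in\mathbb{Z}_2$ has a unique expansion $\rho=\sum_{t\ge0}\delta_t4^t$ with digits $\delta_t\in\{0,1,2,3\}$, where $\sum_{t<l}\delta_t4^t$ is the representative in $[0,4^l)$ of the residue of $\rho$ modulo $4^l$. The ring $\mathbb{Z}$ is a subring of $\mathbb{Z}_2$. The residues of $x\in\beta\mathbb{Z}$ modulo $4^l$ are compatible and define an element $\theta(x)\in\mathbb{Z}_2$. The map $\theta\colon\beta\mathbb{Z}\to\mathbb{Z}_2$ is an additive homomorphism, $\theta(a)=a$ for $a\in\mathbb{Z}$, and $\theta(x)=0$ means that $4^l\mathbb{Z}\in x$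 for all $l$.

\subsection*{Idempotents from compactness}
We recall the standard existence proof, because Section~\ref{sec:decide} is modeled on it.

\begin{lemma}\label{lem:idem}
Let $S$ be a nonempty compact Hausdorff semigroup in which $x\mapsto xy$ is continuous for each $y$. Then $S$ contains an idempotent.
\end{lemma}

\begin{proof}
By Zorn's lemma and compactness there is a minimal nonempty closed subsemigroup $T$. Fix $y\in T$. The set $Ty$ is compact, is contained in $T$ and is closed under the operation, so $Ty=T\ni y$. Therefore $\{x\in T:xy=y\}$ is nonempty. It is a closed subsemigroup of $T$, so it equals $T$ and contains $y$.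
\end{proof}

\begin{example}[a large maximal group]\label{ex:large}
By Zorn's lemma there is a minimal nonempty closed set $L\subseteq\beta\mathbb{N}$ with $\beta\mathbb{N}+L\subseteq L$. For $g\in L$ the compact sets $\beta\mathbb{N}+g$ and $L+g$ have the same property and lie in $L$, so both equal $L$. Let $p\in L$ be an idempotent (Lemma~\ref{lem:idem}) and $G=p+\beta\mathbb{N}+p\subseteq L$. Given $g\in G$, pick $x\in L$ with $x+g=p$. As $x\in\beta\mathbb{N}+p$, we have $x=x+p$, so $p+x\in G$, and $(p+x)+g=p$. Every element of the monoid $G$ has a left inverse, so $G$ is a group and $H(p)=G$. Now $\theta(p+q+p)=\theta(q)$, and every $\rho\in\mathbb{Z}_2$ is $\theta(q)$ for some $q\in\beta\mathbb{N}$, because the sets $\{n\in\mathbb{N}:n\equiv\rho\pmod{4^l}\}$ are nonempty and decrease with $l$. So $\theta$ maps $H(p)$ onto the uncountable group $\mathbb{Z}_2$.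
\end{example}

\section{Ultrafilters on finite sets}\label{sec:Gamma}

A sum $n+m$ in which $m$ is divisible by a power of $4$ larger than $n>0$ is computed without carries: the digits of $n$ are followed by the digits of $m$. We isolate this situation by working with finite sets and their unions.

Let $\omega=\{0,1,2,\dots\}$. In set operations a number $l\in\omega$ stands for $\{0,\dots,l-1\}$, so $K\cap l$ is the part of $K\subseteq\omega$ below $l$. Let $\mathrm{FIN}$ be the set of nonempty finite subsets of $\omega$, a countable set. For $z,w\in\mathrm{FIN}$ we write $z<w$ if $\max z<\min w$. For $A\subseteq\mathrm{FIN}$ and $z\in\mathrm{FIN}$ let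
\[
A/z=\{w\in\mathrm{FIN}:z<w\text{ and }z\cup w\in A\},
\]
the analog of $-n+A$. A set $v$ lies in $(A/z)/w$ if and only if $w<v$, $z<w\cup v$ and $z\cup w\cup v\in A$. Hence
\begin{equation}\label{eq:quot}
(A/z)/w=A/(z\cup w)\ \text{ if }z<w,\qquad (A/z)/w=\emptyset\ \text{ otherwise.}
\end{equation}
Let
\[
\Gamma=\{x\in\beta\,\mathrm{FIN}:\{z:\min z>l\}\in x\text{ for all }l\in\omega\}.
\]
This is an intersection of clopen sets, so it is compact. If $y\in\Gamma$ and $z\in\mathrm{FIN}$, then $y$-many $w$ satisfy $w>z$. For $x,y\in\Gamma$ define
\begin{equation}\label{eq:star}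
A\in x*y\iff\{z:A/z\in y\}\in x,
\end{equation}
that is: for $x$-many $z$, for $y$-many $w$, $z<w$ and $z\cup w\in A$.

\begin{lemma}\label{lem:Gamma}
The operation $*$ maps $\Gamma\times\Gamma$ to $\Gamma$ and is associative, and $x\mapsto x*y$ is continuous for each $y\in\Gamma$.
\end{lemma}

\begin{proof}
The map $A\mapsto A/z$ preserves intersections and inclusions, and $A/z$ and $(\mathrm{FIN}\setminus A)/z$ partition the set $\{w:w>z\}\in y$. So $A\mapsto\{z:A/z\in y\}$ preserves intersections, inclusions and complements, and $x*y$ is an ultrafilter. It lies in $\Gamma$ because $\min(z\cup w)=\min z$ for $z<w$. For associativity, let $x,y,t\in\Gamma$. Applying~\eqref{eq:star} twice, $A\in(x*y)*t$ means that $\{w>z:A/(z\cup w)\in t\}\in y$ for $x$-many $z$. By~\eqref{eq:quot} this set equals $\{w:(A/z)/w\in t\}$, so it lies in $y$ if and only if $A/z\in y*t$, and the statement becomes $A\in x*(y*t)$. Finally, the preimage of $\overline{A}$ under $x\mapsto x*y$ is $\Gamma\cap\overline{\{z:A/z\in y\}}$, which is clopen in $\Gamma$.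
\end{proof}

A \emph{closed semigroup} always means a nonempty closed set $S\subseteq\Gamma$ with $S*S\subseteq S$. We let $\mathcal{F}_S$ be the family of sets $A\subseteq\mathrm{FIN}$ that belong to every $x\in S$. It is closed under finite intersections, contains the sets $\{z:\min z>l\}$, and grows when $S$ shrinks. For $M\subseteq\omega$ let
\[
\mathrm{FIN}(M)=\{z\in\mathrm{FIN}:z\subseteq M\},\qquad\Gamma(M)=\Gamma\cap\overline{\mathrm{FIN}(M)}.
\]
The set $\Gamma(M)$ is closed, and it is closed under $*$ because $z\cup w\subseteq M$ when $z,w\subseteq M$. We have $\Gamma(M)\cap\Gamma(M')=\Gamma(M\cap M')$. If $M$ is infinite, then $\Gamma(M)\ne\emptyset$: it contains every nonprincipal ultrafilter that contains the set of singletons $\{\{t\}:t\in M\}$. In particular $\Gamma=\Gamma(\omega)\neq\emptyset$.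

The core of the paper is the following analog of Theorem~\ref{thm:strong} for $\Gamma$.

\begin{theorem}\label{thm:FIN}
There is a finite-to-one map $\psi\colon\omega\to\omega$ such that for every nonprincipal ultrafilter $u$ on $\omega$ there is $e\in\Gamma$ with $e*e=e$ and
\begin{itemize}
\item[(i)] $\mathrm{FIN}(\psi^{-1}(U))\in e$ for every $U\in u$;
\item[(ii)] if $x,y\in\Gamma$ and $x*y=e$, then $x=y=e$.
\end{itemize}
\end{theorem}

Property (ii) is the absence of nontrivial factorizations. Property (i) will be needed only for the return to $\mathbb{Z}$ and for the count of idempotents. To see how (ii) can come about, call a pair $(c,d)$ of elements of $\mathrm{FIN}$ a \emph{cut} of $w$ if $c<d$ and $c\cup d=w$. By~\eqref{eq:star}, every member of $x*y$ contains sets $w$ that come with a cut $(c,d)$ in which $c$ is typical for $x$ and $d$ is typical for $y$.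

\begin{example}[the model case]\label{ex:blocks}
Let $z_0<z_1<\dots$ be elements of $\mathrm{FIN}$, called blocks, and let $V$ be the set of all unions of finitely many (at least one) blocks. We claim that $V\in x*y$ implies $V\in x$ and $V\in y$. For $n\in\omega$, at most one block $z_j$ satisfies $\min z_j\le n<\max z_j$; let $g(n)=\max z_j$ if there is one and $g(n)=n$ otherwise. Let $(c,d)$ be a cut of some $w\in V$ with $\min d>g(\max c)$. A block $z_j\subseteq w$ with $\min z_j\le\max c<\max z_j$ would have $\max c<\max z_j<\min d$, which is impossible since $\max z_j\in c\cup d$. So every block contained in $w$ lies in $c$ or in $d$, and $c,d\in V$. Now if $V\in x*y$, then for $x$-many $c$, for $y$-many $d$, we have $c\cup d\in V$ and $\min d>g(\max c)$, hence $c\in V$ and $d\in V$. This proves the claim. Consequently, if every member of $e\in\Gamma$ contains a set $V\in e$ of this form, then $x*y=e$ implies $e\subseteq x$ and $e\subseteq y$, that is, $x=y=e$.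
\end{example}

Only one feature of $V$ was used. Call a cut \emph{bad} if one of its parts is not in $V$. Elements of $V$ do have bad cuts, but in a bad cut $(c,d)$ the number $\min d$ is confined to a finite set that depends only on $\max c$, and an ultrafilter $y\in\Gamma$ escapes every such set.

\section{Linked families}\label{sec:linked}

Suppose that the recursion has produced a closed semigroup $S$ and that we want a set $A\in\mathcal{F}_S$ to pass from products to factors. Call a cut bad, for the moment, if one of its parts is not in $A$. Example~\ref{ex:blocks} suggests choosing a function $g$ and passing to the ultrafilters in $S$ that contain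
\[
\{w:\min d\le g(\max c)\text{ for every bad cut }(c,d)\text{ of }w\}.
\]
We see no reason why there should be a $g$ for which such ultrafilters exist. So we weaken the requirement: $\min d$ is confined to an infinite set, but many such requirements are imposed at once.

\subsection*{One column}
The simplest attempt uses an uncountable family of infinite sets $L_b\subseteq\omega$ with pairwise finite intersections, and the sets $V_b$ of all $w$ such that $\min d\in L_b$ for every bad cut $(c,d)$ of $w$. Suppose that every $V_b$ belongs to $x*y$, and that $A\notin y$. For each $b$ pick $c_b$ with $V_b/c_b\in y$. There are only countably many finite sets, so $c_{b}=c_{b'}=c$ for some $b\ne b'$. For $y$-many $d$ the cut $(c,d)$ of $c\cup d\in V_b\cap V_{b'}$ is bad, so $\min d$ lies in the finite set $L_b\cap L_{b'}$, contrary to $y\in\Gamma$. So the family works like the single set above. Unfortunately it is even harder to meet: a set $w$ with $\min w>\max(L_b\cap L_{b'})$ lies in $V_b\cap V_{b'}$ only if it has no bad cut at all.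

The remedy is to let the permitted overlap grow with the position of the cut. We want sets $L_{b,n}$, increasing in $n$, such that any $n$ of the sets $L_{b,n}$ have infinite intersection and any $n+1$ of them have finite intersection, and we confine $\min d$ to $L_{b,\max c}$. The pigeonhole argument survives, since infinitely many $b$ share one $c$ and we may take $\max c+1$ of them. On the other hand, any $l$ of the sets $V_b$ now contain every $w$ with $\min w\ge l$ that is a subset of the infinite intersection of the corresponding $l$ sets $L_{b,l}$, however many bad cuts $w$ has.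

Such sets are easy to write down. Let $b$ range over the subsets of $\omega$, take as underlying countable set all pairs $(h,a)$ with $h\in\omega$ and $a\subseteq\mathcal{P}(h)$, and let $L_{b,n}$ consist of the $(h,a)$ with $|a|\le n$ and $b\cap h\in a$. For $n=1$, the set $L_{b,1}=\{(h,\{b\cap h\}):h\in\omega\}$ is the branch of $b$ in the binary tree, and two branches meet in a finite set. For $n=2$, the intersection $L_{b_0,2}\cap L_{b_1,2}$ contains $(h,\{b_0\cap h,b_1\cap h\})$ for every $h$, while $L_{b_0,2}\cap L_{b_1,2}\cap L_{b_2,2}$ has no point $(h,a)$ for which the three traces $b_j\cap h$ are distinct.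

\subsection*{Many columns}
Each use of this device consumes one such family, or \emph{column}, so we need $\mathfrak{c}$ columns, and the use of some of them must not spoil the others. This is Kunen's independent linked family. The columns are indexed by $I=\mathcal{P}(\omega)$, and a point of level $h$ now assigns a set $a\subseteq\mathcal{P}(h)$ to every possible trace $i\cap h$ of a column index. For $h\in\omega$ let
\[
\Lambda_h=\{(h,f):f\colon\mathcal{P}(h)\to\mathcal{P}(\mathcal{P}(h))\},
\]
a finite nonempty set. Identify $\bigcup_h\Lambda_h$ with $\omega$ by a fixed bijection, and let $\psi(t)=h$ for $t\in\Lambda_h$. The map $\psi\colon\omega\to\omega$ is finite-to-one; it is the map of Theorem~\ref{thm:FIN}. For $i\in I$, $b\subseteq\omega$ and $n\in\omega$ let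
\[
L^i_{b,n}=\{(h,f):|f(i\cap h)|\le n\text{ and }b\cap h\in f(i\cap h)\}\subseteq\omega.
\]
A \emph{condition} is a function $\sigma$ whose domain is a finite subset of $I$ and whose values are finite subsets of $\mathcal{P}(\omega)$. It is a condition \emph{over} $J\subseteq I$ if $\operatorname{dom}\sigma\subseteq J$. We put
\[
L_\sigma=\bigcap_{i\in\operatorname{dom}\sigma}\ \bigcap_{b\in\sigma(i)}L^i_{b,|\sigma(i)|},
\]
where an empty intersection is $\omega$.

\begin{lemma}\label{lem:linked}
\begin{itemize}
\item[(L1)] $L^i_{b,n}\subseteq L^i_{b,n+1}$.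
\item[(L2)] If $b_0,\dots,b_n$ are distinct, then $\bigcap_{j\le n}L^i_{b_j,n}$ is finite.
\item[(L3)] For every condition $\sigma$, the set $L_\sigma$ meets $\Lambda_h$ for all but finitely many $h$.
\end{itemize}
\end{lemma}

\begin{proof}
(L1) holds by definition. For (L2), if $h$ is so large that the traces $b_j\cap h$ are distinct, then a point $(h,f)$ of the intersection would have at least $n+1$ and at most $n$ elements in $f(i\cap h)$. So the intersection lies in finitely many of the finite sets $\Lambda_h$. For (L3), let $h$ be so large that the traces $i\cap h$, $i\in\operatorname{dom}\sigma$, are distinct. Then there is $f$ with $f(i\cap h)=\{b\cap h:b\in\sigma(i)\}$ for all $i\in\operatorname{dom}\sigma$, and $(h,f)\in L_\sigma$ because $|f(i\cap h)|\le|\sigma(i)|$.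
\end{proof}

The next lemma records the two properties of the sets $V_b$ for an arbitrary notion of bad cut. For $i\in I$, $b\subseteq\omega$ and a set $\mathcal{B}$ of pairs $(c,d)$ with $c<d$, let
\[
V^i_b(\mathcal{B})=\{w\in\mathrm{FIN}:\min d\in L^i_{b,\max c}\text{ for every cut }(c,d)\in\mathcal{B}\text{ of }w\}.
\]

\begin{lemma}\label{lem:trap}
Let $i\in I$ and let $\mathcal{B}$ be a set of pairs $(c,d)$ with $c<d$.
\begin{itemize}
\item[(a)] If $s\subseteq\mathcal{P}(\omega)$ has $l<\omega$ elements, $w\subseteq\bigcap_{b\in s}L^i_{b,l}$ and $\min w\ge l$, then $w\in V^i_b(\mathcal{B})$ for all $b\in s$.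
\item[(b)] If $x,y\in\Gamma$ and $V^i_b(\mathcal{B})\in x*y$ for all $b\subseteq\omega$, then for $x$-many $c$, for $y$-many $d$, we have $c<d$ and $(c,d)\notin\mathcal{B}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For any cut $(c,d)$ of $w$ we have $\max c\ge\min w\ge l$, so $\min d\in w\subseteq L^i_{b,l}\subseteq L^i_{b,\max c}$ by (L1).

(b) If the conclusion fails, then the set $C$ of all $c$ such that $(c,d)\in\mathcal{B}$ for $y$-many $d$ belongs to $x$. For each $b$, the set of $c$ with $V^i_b(\mathcal{B})/c\in y$ belongs to $x$, so we can pick such a $c_b$ in $C$. Since $\mathrm{FIN}$ is countable and $\mathcal{P}(\omega)$ is not, infinitely many $b$ have the same $c_b=c$. Let $n=\max c$ and let $b_0,\dots,b_n$ be distinct with $c_{b_j}=c$. For $y$-many $d$ we have $(c,d)\in\mathcal{B}$ and $c\cup d\in V^i_{b_j}(\mathcal{B})$ for all $j\le n$, hence $\min d\in\bigcap_{j\le n}L^i_{b_j,n}$. This set is finite by (L2), contrary to $y\in\Gamma$.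
\end{proof}

By (a), column $i$ can be used on a semigroup $S$ as long as $S$ meets the sets $\Gamma(L_\sigma)$. This is the invariant of the recursion.

\begin{definition}
Let $J\subseteq I$. A closed set $D\subseteq\Gamma$ is \emph{$J$-good} if $D\cap\Gamma(L_\sigma)\ne\emptyset$ for every condition $\sigma$ over $J$.
\end{definition}

The empty condition shows that a good set is nonempty. We need two closure properties.

\begin{lemma}\label{lem:good}
\begin{itemize}
\item[(G1)] If $(D_\xi)$ is a decreasing chain of closed sets and $D_\xi$ is $J_\xi$-good, then $\bigcap_\xi D_\xi$ is $\bigcap_\xi J_\xi$-good.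
\item[(G2)] If $S$ is a $J$-good closed semigroup and $\sigma$ is a condition over $J$, then $S\cap\Gamma(L_\sigma)$ is a $(J\setminus\operatorname{dom}\sigma)$-good closed semigroup.
\end{itemize}
\end{lemma}

\begin{proof}
(G1) For $\sigma$ over $\bigcap_\xi J_\xi$, the sets $D_\xi\cap\Gamma(L_\sigma)$ form a chain of nonempty compact sets. (G2) If $\tau$ is a condition over $J\setminus\operatorname{dom}\sigma$, then $\sigma\cup\tau$ is a condition over $J$ and $\Gamma(L_\sigma)\cap\Gamma(L_\tau)=\Gamma(L_{\sigma\cup\tau})$. Both $S$ and $\Gamma(L_\sigma)$ are closed under $*$.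
\end{proof}

\section{Deciding a set}\label{sec:decide}

The recursion must shrink a good semigroup to a single point, so for each $A\subseteq\mathrm{FIN}$ it must pass to a smaller good semigroup in which all elements contain $A$ or none does. For closed sets this is easy: if $S\cap\overline{A}$ is not $J$-good, then some $S\cap\Gamma(L_\sigma)$ misses $\overline{A}$, and only finitely many columns are lost. The difficulty is that $S\cap\overline{A}$ need not be a semigroup. If $A$ is the family of sets of odd cardinality and $x,y\in\overline{A}\cap\Gamma$, then $x*y\notin\overline{A}$. In this example the decision is forced and costs nothing: the elements of $S$ that contain the family of sets of even cardinality form a closed semigroup, and it is $J$-good because it contains $x*x$ for every $x\in S\cap\Gamma(L_\sigma)$. In general we pay with countably many columns.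

\begin{lemma}[decision lemma]\label{lem:decide}
Let $S$ be a $J$-good closed semigroup and $A\subseteq\mathrm{FIN}$. There are a countable set $J_0\subseteq J$ and a $(J\setminus J_0)$-good closed semigroup $S'\subseteq S$ such that $A\in\mathcal{F}_{S'}$ or $\mathrm{FIN}\setminus A\in\mathcal{F}_{S'}$.
\end{lemma}

The proof imitates that of Lemma~\ref{lem:idem}, where a minimal closed semigroup turns out to be a point. We cannot take a minimal good semigroup, because a long chain may use up all columns. We therefore look at $\Gamma$ only through the countably many sets $A/z$. This maps $\Gamma$ to a second countable space $X$, and there minimality is reached after countably many steps, by the following fact: \emph{a second countable space has no strictly decreasing sequence $(C_\xi)_{\xi<\omega_1}$ of closed sets}. Indeed, basic open sets $O_\xi$ meeting $C_\xi$ and missing $C_{\xi+1}$ would be pairwise distinct, since for $\xi<\zeta$ the set $O_\zeta$ meets $C_\zeta\subseteq C_{\xi+1}$. The operation $*$ is not defined on $X$; what survives is an action of $\Gamma$ on $X$, because by~\eqref{eq:star} the image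 of $x*y$ in $X$ depends only on $x$ and on the image of $y$.

\begin{proof}
Let $\mathcal{A}=\{A,\emptyset\}\cup\{A/z:z\in\mathrm{FIN}\}$. This family is countable and, by~\eqref{eq:quot}, closed under $B\mapsto B/w$. The space $X=\{0,1\}^{\mathcal{A}}$ is compact, Hausdorff and second countable. Define $\pi\colon\Gamma\to X$ by $\pi(x)(B)=1\iff B\in x$, and for $x\in\Gamma$, $\eta\in X$ define $x\cdot\eta\in X$ by
\[
(x\cdot\eta)(B)=1\iff\{z:\eta(B/z)=1\}\in x .
\]
The maps $\pi$ and $x\mapsto x\cdot\eta$ are continuous, since each coordinate records whether $x$ contains a fixed set. For $x,y\in\Gamma$ and $\eta\in X$,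
\begin{equation}\label{eq:action}
x\cdot\pi(y)=\pi(x*y),\qquad(x*y)\cdot\eta=x\cdot(y\cdot\eta).
\end{equation}
In the first identity, both sides have value $1$ at $B$ if and only if $\{z:B/z\in y\}\in x$. In the second, the left side has value $1$ at $B$ if and only if for $x$-many $z$, for $y$-many $w$, $z<w$ and $\eta(B/(z\cup w))=1$; the right side has value $1$ if and only if for $x$-many $z$, for $y$-many $w$, $\eta((B/z)/w)=1$. These agree by~\eqref{eq:quot}, as $y$-many $w$ satisfy $w>z$.

Call a closed semigroup $T\subseteq S$ \emph{large} if it is $(J\setminus J_T)$-good for some countable $J_T\subseteq J$. The semigroup $S$ is large, and by (G1) the intersection of a countable decreasing chain of large semigroups is large. We look for a point $\eta\in X$ such that the $x$ with $\pi(x)=\eta$ and $x\cdot\eta=\eta$ form a large semigroup. Step 1 takes care of the first equation and Step 2 of the second.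

\emph{Step 1: stabilizing the image.} There is a large $S_1$ such that $\pi(T)=\pi(S_1)$ for every large $T\subseteq S_1$. Otherwise every large semigroup contains a large semigroup with strictly smaller image. Starting from $S$ and taking intersections at limit ordinals, we then obtain a decreasing sequence $(T_\xi)_{\xi<\omega_1}$ of large semigroups with $\pi(T_{\xi+1})\subsetneq\pi(T_\xi)$, and the compact sets $\pi(T_\xi)$ contradict the fact above. Let $Y_1=\pi(S_1)$.

\emph{Step 2: a minimal invariant set.} Call a pair $(T,Y)$ \emph{admissible} if $T\subseteq S_1$ is large, $Y\subseteq Y_1$ is nonempty and closed, and $T\cdot Y\subseteq Y$. The pair $(S_1,Y_1)$ is admissible, since $S_1\cdot\pi(S_1)=\pi(S_1*S_1)\subseteq\pi(S_1)$ by~\eqref{eq:action}. If $(T_\xi,Y_\xi)$ is a countable chain of admissible pairs, decreasing in both coordinates, then $(T,Y)=(\bigcap T_\xi,\bigcap Y_\xi)$ is admissible: $Y\neq\emptyset$ by compactness, and $T\cdot Y\subseteq T_\xi\cdot Y_\xi\subseteq Y_\xi$ for all $\xi$. If below every admissible pair there were one with strictly smaller second coordinate, a recursion of length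 $\omega_1$ would again produce a strictly decreasing sequence of closed subsets of $X$. So there is an admissible pair $(S_2,Y_2)$ such that $Y=Y_2$ for every admissible $(T,Y)$ with $T\subseteq S_2$ and $Y\subseteq Y_2$. Fix $\eta\in Y_2$ and a countable $J_0\subseteq J$ such that $S_2$ is $(J\setminus J_0)$-good.

\emph{Step 3: the stabilizer of $\eta$.} Let $S_3=\{x\in S_2:x\cdot\eta=\eta\}$. It is closed by continuity, and it is closed under $*$ since $(x*x')\cdot\eta=x\cdot(x'\cdot\eta)$. We show that it is $(J\setminus J_0)$-good. Let $\sigma$ be a condition over $J\setminus J_0$. By (G2), $T=S_2\cap\Gamma(L_\sigma)$ is large. The set $T\cdot\eta$ is nonempty, compact and contained in $S_2\cdot Y_2\subseteq Y_2$, and $T\cdot(T\cdot\eta)=(T*T)\cdot\eta\subseteq T\cdot\eta$. So $(T,T\cdot\eta)$ is admissible, and $T\cdot\eta=Y_2\ni\eta$ by the choice of $(S_2,Y_2)$. Thus some $x\in S_2\cap\Gamma(L_\sigma)$ satisfies $x\cdot\eta=\eta$.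

\emph{Step 4: the fiber over $\eta$.} Let $S'=\{x\in S_3:\pi(x)=\eta\}$, a closed set. For $x,x'\in S'$ we have $x*x'\in S_3$ and $\pi(x*x')=x\cdot\pi(x')=x\cdot\eta=\eta$, so $S'$ is closed under $*$. If $\sigma$ is a condition over $J\setminus J_0$, then $S_3\cap\Gamma(L_\sigma)$ is large by Step 3 and (G2), and it is contained in $S_1$. By Step 1 its image under $\pi$ is $Y_1$, which contains $\eta$. So $S'\cap\Gamma(L_\sigma)\neq\emptyset$, and $S'$ is $(J\setminus J_0)$-good. Since $\pi$ is constant on $S'$ and $A\in\mathcal{A}$, either all elements of $S'$ contain $A$ or none does.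
\end{proof}

\section{Forcing a set into both factors}\label{sec:factor}

Let $S$ be a closed semigroup. Call $A\subseteq\mathrm{FIN}$ \emph{$S$-stable} if $A\in\mathcal{F}_S$ and $A/z\in\mathcal{F}_S$ for all $z\in A$. The sets $V$ of Example~\ref{ex:blocks} are of this kind as soon as they belong to $\mathcal{F}_S$, because $V/z\supseteq V\cap\{w:w>z\}$ for $z\in V$. We shall see in Section~\ref{sec:recursion} that stable sets suffice.

\begin{lemma}[factor lemma]\label{lem:factor}
Let $S$ be a $J$-good closed semigroup, let $i\in J$, and let $A$ be $S$-stable. There is a $(J\setminus\{i\})$-good closed semigroup $S'\subseteq S$ such that, whenever $x,y\in\Gamma$ and $x*y\in S'$, then $A\in x$ and $A\in y$.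
\end{lemma}

By Lemma~\ref{lem:trap}, the set $S\cap\bigcap_b\overline{V^i_b(\mathcal{B})}$ is good and has the last property if $\mathcal{B}$ is the set of cuts with a part outside $A$. The difficulty is to make it a semigroup. For this, the bad cuts of a typical union $z\cup w$, where $z$ is chosen first and $w>z$ second, must come from bad cuts of $z$ or of $w$. A cut inside $z$ has the form $(c,v\cup w)$; there are finitely many end segments $v$ of $z$, and stability lets us choose $w$ so that $v\in A$ implies $v\cup w\in A$. A cut inside $w$ has the form $(z\cup c,d)$, and here $c\in A$ does not imply $z\cup c\in A$. Nor can we arrange this by the choice of $w$, since $c$ is an arbitrary initial segment of $w$. So we demand more of the first part of a cut: it has to stay in $A$ when any element of $A$ below a level $k$ is put in front. This gives one notion of bad cut for each $k$, and $w$ will be tested at the level $k=\max z$.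

\begin{proof}
For $k\in\omega$ let
\[
B_k=\{w\in A:\min w>k,\text{ and }z\cup w\in A\text{ for all }z\in A\text{ with }\max z\le k\}.
\]
This is the intersection of $A$, $\{w:\min w>k\}$ and the finitely many sets $A/z$ with $z\in A$, $\max z\le k$. By stability, $B_k\in\mathcal{F}_S$. We claim that
\begin{equation}\label{eq:B}
z\in B_k\text{ and }w\in B_{\max z}\ \Longrightarrow\ z<w\text{ and }z\cup w\in B_k.
\end{equation}
Indeed, $\min w>\max z$, so $z<w$ and $\min(z\cup w)=\min z>k$. As $z\in A$ and $w\in B_{\max z}$, we get $z\cup w\in A$. If $v\in A$ and $\max v\le k$, then $v\cup z\in A$ because $z\in B_k$, and $\max(v\cup z)=\max z$, so $v\cup z\cup w\in A$ because $w\in B_{\max z}$.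

Call a pair $(c,d)$ with $c<d$ \emph{$k$-bad} if $c\notin B_k$ or $d\notin A$. Let $\mathcal{B}_k$ be the set of $k$-bad pairs, and let
\[
V^k_b=V^i_b(\mathcal{B}_k),\qquad S'=S\cap\bigcap_{k\in\omega}\ \bigcap_{b\subseteq\omega}\overline{V^k_b}.
\]
The set $S'$ is closed.

\emph{$S'$ is $(J\setminus\{i\})$-good.} Let $\sigma$ be a condition over $J\setminus\{i\}$ and let $s\subseteq\mathcal{P}(\omega)$ be finite with $l$ elements. Then $\tau=\sigma\cup\{(i,s)\}$ is a condition over $J$, so there is $y\in S\cap\Gamma(L_\tau)$. For $y$-many $w$ we have $\min w\ge l$ and $w\subseteq L_\tau=L_\sigma\cap\bigcap_{b\in s}L^i_{b,l}$. By Lemma~\ref{lem:trap}(a), $y$ belongs to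
\[
D_s=S\cap\Gamma(L_\sigma)\cap\bigcap_{k\in\omega}\ \bigcap_{b\in s}\overline{V^k_b}.
\]
The sets $D_s$ are closed and nonempty, and $D_s\cap D_{s'}=D_{s\cup s'}$. By compactness their intersection $S'\cap\Gamma(L_\sigma)$ is nonempty.

\emph{$S'$ is closed under $*$.} Let $x,y\in S'$. Then $x*y\in S$, and we must show $V^k_b\in x*y$ for given $k$ and $b$. We have $V^k_b\cap B_k\in x$. Fix $z\in V^k_b\cap B_k$. For $y$-many $w$ the following three statements hold:
\begin{itemize}
\item[(1)] $w>z$ and $w\in A$;
\item[(2)] $w\in V^{\max z}_b$;
\item[(3)] $v\cup w\in A$ for every cut $(c,v)$ of $z$ with $v\in A$.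
\end{itemize}
Here (2) holds because $y\in S'$, and (3) because $z$ has finitely many cuts and $A/v\in\mathcal{F}_S$ for $v\in A$. We show that $z\cup w\in V^k_b$ for such $w$. The first part of a cut of $z\cup w$ is a proper initial segment of $z$, or $z$ itself, or properly contains $z$.
\begin{itemize}
\item[(a)] Let $(c,v\cup w)$ be $k$-bad, where $(c,v)$ is a cut of $z$. Either $c\notin B_k$, or $v\cup w\notin A$, in which case $v\notin A$ by (3). So $(c,v)$ is a $k$-bad cut of $z\in V^k_b$, and $\min(v\cup w)=\min v\in L^i_{b,\max c}$.
\item[(b)] The cut $(z,w)$ is not $k$-bad, since $z\in B_k$ and $w\in A$.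
\item[(c)] Let $(z\cup c,d)$ be $k$-bad, where $(c,d)$ is a cut of $w$. Either $d\notin A$, or $z\cup c\notin B_k$, in which case $c\notin B_{\max z}$ by~\eqref{eq:B}. So $(c,d)$ is a $(\max z)$-bad cut of $w$, and (2) gives $\min d\in L^i_{b,\max c}=L^i_{b,\max(z\cup c)}$.
\end{itemize}
Hence $V^k_b/z\in y$ for $x$-many $z$, that is, $V^k_b\in x*y$.

\emph{Factors.} Let $x,y\in\Gamma$ with $x*y\in S'$. Then $V^0_b\in x*y$ for all $b$. By Lemma~\ref{lem:trap}(b), for $x$-many $c$, for $y$-many $d$, the pair $(c,d)$ is not $0$-bad, that is, $c\in B_0\subseteq A$ and $d\in A$. So $A\in x$ and $A\in y$.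
\end{proof}

\section{The recursion}\label{sec:recursion}

We alternate the two lemmas along a list of all subsets of $\mathrm{FIN}$. A set that is stable at the end need not be stable when it first appears, so every set is listed cofinally often.

\begin{proof}[Proof of Theorem~\ref{thm:FIN}]
Let $\psi$ be the level map of Section~\ref{sec:linked} and let $u$ be a nonprincipal ultrafilter on $\omega$. Put
\[
S_0=\bigcap_{U\in u}\Gamma(\psi^{-1}(U)),\qquad J_0=I .
\]
Let $\sigma$ be a condition and $U\in u$. Since $U$ is infinite and $L_\sigma$ meets almost all levels $\Lambda_h$ by (L3), the set $L_\sigma\cap\psi^{-1}(U)$ is infinite, so $\Gamma(L_\sigma)\cap\Gamma(\psi^{-1}(U))\ne\emptyset$. As $\Gamma(\psi^{-1}(U))\cap\Gamma(\psi^{-1}(U'))=\Gamma(\psi^{-1}(U\cap U'))$, compactness gives $S_0\cap\Gamma(L_\sigma)\neq\emptyset$. So $S_0$ is an $I$-good closed semigroup.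

Using a bijection of $\mathfrak{c}$ with $\mathcal{P}(\mathrm{FIN})\times\mathfrak{c}$, fix a list $(A_\alpha)_{\alpha<\mathfrak{c}}$ in which every subset of $\mathrm{FIN}$ occurs $\mathfrak{c}$ times, hence at arbitrarily large stages. We construct decreasing closed semigroups $S_\alpha$ and decreasing sets $J_\alpha\subseteq I$ such that $S_\alpha$ is $J_\alpha$-good and $J_\alpha\setminus J_{\alpha+1}$ is countable. At limit ordinals we take intersections, using (G1). Then $|I\setminus J_\alpha|\le\max(|\alpha|,\omega)<\mathfrak{c}=|I|$, so $J_\alpha$ is always uncountable. Given $S_\alpha$ and $J_\alpha$: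
\begin{itemize}
\item apply Lemma~\ref{lem:decide} to get a closed semigroup $S'_\alpha\subseteq S_\alpha$ that is $J'_\alpha$-good, where $J'_\alpha\subseteq J_\alpha$ and $J_\alpha\setminus J'_\alpha$ is countable, with $A_\alpha$ or its complement in $\mathcal{F}_{S'_\alpha}$;
\item if $A_\alpha$ is $S'_\alpha$-stable, pick $i\in J'_\alpha$, let $S_{\alpha+1}$ be given by Lemma~\ref{lem:factor} for $S'_\alpha$, $J'_\alpha$, $i$, $A_\alpha$, and let $J_{\alpha+1}=J'_\alpha\setminus\{i\}$; otherwise let $S_{\alpha+1}=S'_\alpha$ and $J_{\alpha+1}=J'_\alpha$.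
\end{itemize}
The set $\bigcap_{\alpha<\mathfrak{c}}S_\alpha$ is nonempty by compactness and closed under $*$. Every subset of $\mathrm{FIN}$ belongs to all or to none of its elements, so it has exactly one element $e$, and $e*e=e$. Property (i) holds since $e\in S_0$. If $A\in e$ and $A=A_\alpha$, then the complement of $A$ is not in $\mathcal{F}_{S'_\alpha}$ because $e\in S'_\alpha$, so $A\in\mathcal{F}_{S'_\alpha}\subseteq\mathcal{F}_{S_{\alpha+1}}$. Thus
\begin{equation}\label{eq:union}
\text{every member of }e\text{ belongs to }\mathcal{F}_{S_\alpha}\text{ for some }\alpha<\mathfrak{c}.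
\end{equation}

For (ii), let $x*y=e$ and $A'\in e$; we show $A'\in x$ and $A'\in y$, which gives $x=y=e$. Put $A=\{z\in A':A'/z\in e\}$. Since $A'\in e=e*e$, we have $A\in e$. For $z\in A$, the definition of $A$ and~\eqref{eq:quot} give
\[
A/z=(A'/z)\cap\{w>z:A'/(z\cup w)\in e\}=(A'/z)\cap\{w:(A'/z)/w\in e\},
\]
and both sets on the right belong to $e$ because $A'/z\in e=e*e$. So $A$ and the sets $A/z$, $z\in A$, are countably many members of $e$. Recall that $\mathfrak{c}$ has uncountable cofinality: every countable subset of $\mathfrak{c}$ is bounded. The families $\mathcal{F}_{S_\alpha}$ increase with $\alpha$, so by~\eqref{eq:union} all these sets lie in one $\mathcal{F}_{S_{\alpha_0}}$ with $\alpha_0<\mathfrak{c}$. Choose $\alpha\ge\alpha_0$ with $A_\alpha=A$. Then $A$ is $S'_\alpha$-stable, so $S_{\alpha+1}$ was given by Lemma~\ref{lem:factor} for $A$. As $x*y=e\in S_{\alpha+1}$, we get $A\in x$ and $A\in y$, and $A\subseteq A'$.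
\end{proof}

\section{Transfer to the integers}\label{sec:transfer}

For $K\subseteq\omega$ let $\varphi(K)=\sum_{t\in K}4^t\in\mathbb{Z}_2$, the element whose digits are given by the indicator function of $K$. By uniqueness of digits $\varphi$ is injective, and $\varphi(K)$ is a nonnegative integer if $K$ is finite. For every $l$,
\begin{equation}\label{eq:digits}
\varphi(K)\equiv\varphi(K\cap l)\pmod{4^l},\qquad0\le\varphi(K\cap l)\le\frac{4^l-1}{3}<\frac{4^l}{2}.
\end{equation}
Let $E=\varphi(\mathrm{FIN})\subseteq\mathbb{N}$. The restriction of $\varphi$ to $\mathrm{FIN}$ extends to an injection $\tilde\varphi\colon\beta\,\mathrm{FIN}\to\beta\mathbb{N}$ whose image is the set of ultrafilters containing $E$. Since $\min z\ge l$ if and only if $4^l$ divides $\varphi(z)$,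
\begin{equation}\label{eq:image}
\tilde\varphi(\Gamma)=\{q\in\beta\mathbb{Z}:E\in q\text{ and }\theta(q)=0\}.
\end{equation}
If $z<w$, then $\varphi(z\cup w)=\varphi(z)+\varphi(w)$. So for $x,y\in\Gamma$ and $B\subseteq\mathbb{Z}$, both $B\in\tilde\varphi(x*y)$ and $B\in\tilde\varphi(x)+\tilde\varphi(y)$ mean that for $x$-many $z$, for $y$-many $w$, $z<w$ and $\varphi(z)+\varphi(w)\in B$. Hence
\begin{equation}\label{eq:hom}
\tilde\varphi(x*y)=\tilde\varphi(x)+\tilde\varphi(y)\qquad(x,y\in\Gamma).
\end{equation}

Fix $u$ and $e$ as in Theorem~\ref{thm:FIN} and let $p=\tilde\varphi(e)$, an idempotent of $\beta\mathbb{N}$ by~\eqref{eq:hom}. Theorem~\ref{thm:FIN}(ii) controls the factorizations $p=q+r$ with $q,r\in\tilde\varphi(\Gamma)$. We have to show that, up to translation by an integer, there are no others, and by~\eqref{eq:image} two things have to be proved: that $\theta(r)$ is an integer, and that $E$ passes to the translated factors. The second holds because the digits $0,1$ leave room in base $4$, as in~\eqref{eq:digits}. In base $2$ it would fail: there $E=\mathbb{N}$, and $-2^j+2^l\in\mathbb{N}$ for $j<l$,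 so a factor could consist of negative numbers. The first does not follow from $p\in\tilde\varphi(\Gamma)$ alone.

\begin{example}\label{ex:third}
Let $n_l=\varphi(l)=(4^l-1)/3$, let $v$ be a nonprincipal ultrafilter on $\omega$, and let $q$ and $r$ be the images of $v$ under $l\mapsto-n_l$ and $l\mapsto n_l$. For $j\le l<l'$ we have $-n_l+n_{l'}=\varphi(l'\setminus l)\in E\cap4^j\mathbb{Z}$. So $q+r\in\tilde\varphi(\Gamma)$. But $3\theta(r)+1\equiv0\pmod{4^j}$ for all $j$, so $3\theta(r)=-1$ and $\theta(r)$ is not an integer.
\end{example}

In this example $\theta(r)=\varphi(\omega)$, and $q+r$ concentrates on long segments of the infinite set $\omega$. Property (i) prevents $e$ from following any fixed infinite set in this way.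

\begin{lemma}\label{lem:avoid}
For every infinite $K\subseteq\omega$ there is $M\subseteq\omega$ with $\mathrm{FIN}(M)\in e$ and $K\setminus M$ infinite.
\end{lemma}

\begin{proof}
As $\psi$ is finite-to-one, $\psi(K)$ is infinite. Split it into two disjoint infinite sets. One of them, say $P$, is not in $u$, so $U=\omega\setminus P\in u$, and $M=\psi^{-1}(U)$ satisfies $\mathrm{FIN}(M)\in e$ by Theorem~\ref{thm:FIN}(i). The set $K\setminus M=K\cap\psi^{-1}(P)$ is mapped onto $P$ by $\psi$, so it is infinite.
\end{proof}

\begin{lemma}\label{lem:carry}
If $K,K'\subseteq\omega$ and $\varphi(K')-\varphi(K)\in\mathbb{Z}$, then $K\setminus l=K'\setminus l$ for some $l\in\omega$.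
\end{lemma}

\begin{proof}
Exchanging $K$ and $K'$ if necessary, let $\varphi(K')=\varphi(K)+a$ with an integer $a\ge0$. Choose $l$ with $a<4^l/2$. Then $\varphi(K')=\bigl(\varphi(K\cap l)+a\bigr)+\varphi(K\setminus l)$, and the first summand is an integer in $[0,4^l)$ by~\eqref{eq:digits}. So there is no carry into the positions $t\ge l$, and the digits of $\varphi(K')$ in these positions are those of $\varphi(K\setminus l)$.
\end{proof}

\begin{proposition}\label{prop:transfer}
If $q,r\in\beta\mathbb{Z}$ and $q+r=p$, then there is $a\in\mathbb{Z}$ with $q\in\{-a,-a+p\}$ and $r\in\{a,a+p\}$.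
\end{proposition}

\begin{proof}
Let $\rho=\theta(r)$. Since $\theta(p)=0$, we have $\theta(q)=-\rho$. Let $Q=\{n\in\mathbb{Z}:-n+E\in r\}$. As $E\in p=q+r$, we have $Q\in q$, so $Q\neq\emptyset$.

\emph{Step 1: the sets $K_n$.} Let $n\in Q$. For each $l$, $r$-many $m$ satisfy $m\equiv\rho\pmod{4^l}$ and $n+m\in E$. Pick such an $m$ and write $n+m=\varphi(w_l)$ with $w_l\in\mathrm{FIN}$. Then $n+\rho\equiv\varphi(w_l\cap l)\pmod{4^l}$, so the first $l$ digits of $n+\rho$ are given by the indicator function of $w_l\cap l$. Thus all digits of $n+\rho$ are $0$ or $1$, and $n+\rho=\varphi(K_n)$ for a unique $K_n\subseteq\omega$, with $K_n\cap l=w_l\cap l$ for all $l$. If $M\subseteq\omega$ and $-n+\varphi(\mathrm{FIN}(M))\in r$, then $n\in Q$ and we may take all $w_l\subseteq M$, so that $K_n\subseteq M$.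

\emph{Step 2: $\rho$ is an integer.} Fix $n_0\in Q$ and let $K=K_{n_0}$. Suppose that $K$ is infinite and take $M$ as in Lemma~\ref{lem:avoid}. Then $\varphi(\mathrm{FIN}(M))\in p=q+r$, so there is $n$ with $-n+\varphi(\mathrm{FIN}(M))\in r$, and $K_n\subseteq M$ by Step 1. Since $\varphi(K_n)-\varphi(K)=n-n_0\in\mathbb{Z}$, Lemma~\ref{lem:carry} gives $l$ with $K\setminus l=K_n\setminus l\subseteq M$. So $K\setminus M$ is finite, a contradiction. Hence $K$ is finite, and $a=\rho=\varphi(K)-n_0$ is an integer.

\emph{Step 3: translation.} Let $q'=a+q$ and $r'=-a+r$. Since $\mathbb{Z}$ is central, $q'+r'=p$, and $\theta(q')=\theta(r')=0$. If $q'\in\mathbb{Z}$, then $q'=\theta(q')=0$ and $r'=p$, so $q=-a$ and $r=a+p$. If $r'\in\mathbb{Z}$, then $r'=0$ and $q'=p$, so $q=-a+p$ and $r=a$. From now on let $q'$ and $r'$ be nonprincipal.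

\emph{Step 4: $E\in q'$ and $E\in r'$.} For $q'$-many $n$ we have $n\ne0$ and $-n+E\in r'$. Fix such an $n$ and choose $l$ with $4^l>2|n|$. For $r'$-many $m$ we have $m\neq0$, $m\in4^l\mathbb{Z}$ and $n+m\in E$. Take such an $m$ and write $n+m=\varphi(w)$ with $w\in\mathrm{FIN}$. Then $\varphi(w\cap l)$ is the representative of $n$ modulo $4^l$ in $[0,4^l)$, and it is less than $4^l/2$ by~\eqref{eq:digits}. If $n<0$, this representative is $4^l-|n|>4^l/2$, which is impossible. So $0<n<4^l$ and $n=\varphi(w\cap l)$; in particular $w\cap l\ne\emptyset$ and $n\in E$. Further, $m=\varphi(w)-n=\varphi(w\setminus l)$ is not $0$, so $w\setminus l\neq\emptyset$ and $m\in E$. Thus $q'$-many $n$ and $r'$-many $m$ lie in $E$.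

\emph{Step 5: conclusion.} By~\eqref{eq:image}, $q'=\tilde\varphi(x)$ and $r'=\tilde\varphi(y)$ with $x,y\in\Gamma$. By~\eqref{eq:hom}, $\tilde\varphi(x*y)=q'+r'=\tilde\varphi(e)$, so $x*y=e$ by injectivity, and $x=y=e$ by Theorem~\ref{thm:FIN}(ii). Hence $q'=r'=p$, that is, $q=-a+p$ and $r=a+p$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:strong}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
\emph{The number of idempotents.} For each nonprincipal ultrafilter $u$ on $\omega$ choose $e_u$ as in Theorem~\ref{thm:FIN} and let $p_u=\tilde\varphi(e_u)$. By Proposition~\ref{prop:transfer}, $p_u$ is an idempotent with the factorization property of the theorem. If $u\ne u'$, there is $U\in u$ with $\omega\setminus U\in u'$. The sets $\mathrm{FIN}(\psi^{-1}(U))\in e_u$ and $\mathrm{FIN}(\psi^{-1}(\omega\setminus U))\in e_{u'}$ are disjoint, so $e_u\ne e_{u'}$ and $p_u\ne p_{u'}$. By Posp\'{\i}\v{s}il's theorem there are $2^{\mathfrak{c}}$ nonprincipal ultrafilters on $\omega$, so at least $2^{\mathfrak{c}}$ idempotents have the property. There are at most $2^{\mathfrak{c}}$,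 since an ultrafilter on $\mathbb{N}$ is a subset of $\mathcal{P}(\mathbb{N})$.

\emph{The maximal group.} Let $p\in\beta\mathbb{N}$ be any idempotent with the factorization property, and let $q\in H(p)$ have inverse $r\in H(p)$. Then $q+r=p$, so $q\in\{-a,-a+p\}$ for some $a\in\mathbb{Z}$. From $q=q+p$ we see that $q$ is not an integer: for an integer $q$ this equation would give $p=0$, which is not in $\beta\mathbb{N}$. So $q=-a+p\in\mathbb{Z}+p$. Together with Proposition~\ref{prop:lower} this gives $H(p)=\mathbb{Z}+p$.

\emph{The equations.} Let $x\in\beta\mathbb{Z}$ and $x+p=p$. The property, applied to the pair $(x,p)$, gives $a$ with $x\in\{-a,-a+p\}$ and $p\in\{a,a+p\}$. As $p\notin\mathbb{Z}$, we have $p=a+p$, so $a=0$ because $a\mapsto a+p$ is injective, and $x\in\{0,p\}$. If $p+x=p$, the pair $(p,x)$ gives $a$ with $p\in\{-a,-a+p\}$ and $x\in\{a,a+p\}$; now $p=-a+p$, so $a=0$ and $x\in\{0,p\}$. Conversely, $0$ and $p$ solve both equations.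
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Any idempotent $p$ as in Theorem~\ref{thm:strong} has $H(p)=\mathbb{Z}+p$, and $\mathbb{Z}+p\cong\mathbb{Z}$ by Proposition~\ref{prop:lower}. Every step of the argument is carried out in ZFC.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HS}
Neil Hindman and Dona Strauss,
\emph{Algebra in the Stone-\v{C}ech compactification}, 2nd ed., 2012,
\texttt{http://people.dm.unipi.it/\allowbreak dinasso/\allowbreak ULTRABIBLIO/\allowbreak Hindman\_Strauss\%20-\%20\allowbreak Algebra\%20in\%20\allowbreak the\%20Stone-Cech\%20\allowbreak compactification\%20\allowbreak (2012\%20-\%202nd\%20ed).pdf}.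

\end{thebibliography}
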